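# Finite powers of c.c.c. forcings that destroy the Lindelöf property of compact spaces

## 1. The guess: a forcing that destroys Lindelöfness has a non-c.c.c. square

Take a c.c.c. forcing $P$ and a compact space $X$ in the ground model $V$. In the extension $X$ need not be compact any more, but one can ask whether it is still Lindelöf. Some c.c.c. forcings destroy the Lindelöf property of some compact $X$, and whenever this happens, some finite power $P^n$ fails the c.c.c. Which power? The answer one would first guess is two: a forcing that is c.c.c. but not productively so tends to betray itself in its square. We test this guess, see it succeed in natural cases, find the point where the argument for it breaks, and then turn that point into a counterexample.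

All spaces called compact are compact Hausdorff. A forcing is c.c.c. if all its antichains are countable; $p\perp q$ means that $p,q$ are incompatible. The power $P^n=P\times\dots\times P$ is ordered coordinatewise, so two tuples are incompatible exactly when some coordinate is: a single bad coordinate suffices. If $P^n$ is c.c.c. and $1\le j\le n$, then $P^j$ is c.c.c. (fix the remaining coordinates of tuples in an antichain of $P^j$).

Three textbook facts about a c.c.c. forcing will be used: it preserves $\omega_1$; a name for an ordinal has only countably many possible values; and every countable set of ground-model ordinals in $V^P$ is contained in a countable set from $V$.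

**Definition 1.** Let $X$ be a compact space in $V$. In $V^P$ we give $X$ the topology generated by its ground-model topology, so the ground-model open sets form a base. We say that $P$ *preserves the Lindelöf property of compact spaces* if every compact $X\in V$ is still Lindelöf in $V^P$. Let $\nu(P)$ be the least $n\ge 1$ such that $P^n$ is not c.c.c., and $\nu(P)=\infty$ if there is none.

For example, let $X=(2^\omega)^V$ and let $P$ add a new $r\in 2^\omega$. The open sets $\{x\in X:x\restriction m\ne r\restriction m\}$, $m\in\omega$, increase with $m$, cover $X$ because $r\notin X$, and none of them is all of $X$. So $X$ is no longer compact. But it has a countable base from $V$, hence it is still Lindelöf. The same argument shows that a compact space of countable weight stays Lindelöf in every extension. Trouble can only start at weight $\aleph_1$.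

Two known results frame the question.

(i) If a c.c.c. forcing $P$ does not preserve the Lindelöf property of compact spaces, then there is an integer $n$, depending on $P$, such that $P^n$ is not c.c.c. Consequently it is consistent that all c.c.c. forcings preserve the Lindelöf property of compact spaces.

(ii) Under CH there is a c.c.c. forcing $P$ which does not preserve the Lindelöf property of compact spaces.

The question, posed in "On families of Lindelöf and related subspaces of $2^{\omega_1}$", is whether the dependence on $P$ in (i) can be removed: is there a single $n\in\omega$ such that ZFC proves that $P^n$ is not c.c.c. for every c.c.c. $P$ that does not preserve the Lindelöf property of compact spaces? Is $n=2$ such a number? (For non-c.c.c. $P$ the question is trivial with $n=1$.) The statement has to hold in every model of ZFC, in particular in models of CH, where such $P$ exist. A model without any such $P$ tells us nothing.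

## 2. The simplest test: a Suslin tree

Suppose there is a Suslin tree $T$: a tree of height $\omega_1$ with no uncountable chain and no uncountable antichain. As usual we take it normalized: every node has at least two immediate successors and has extensions on every higher level. Force with $P=T$, higher nodes being stronger. Two nodes are compatible iff they are comparable, so $P$ is c.c.c. The generic filter is a branch $b$ that meets every level. It is not in $V$: if $B\in V$ is a chain and $t\in T$, at most one of two immediate successors of $t$ is in $B$, so the set of nodes outside $B$ is dense, and hence $b\neq B$.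

*The space that is destroyed.* Let $X=(2^T)^V$, let $z\in 2^T$ be the characteristic function of $b$, and put $O_t=\{x\in X:x(t)\ne z(t)\}$ for $t\in T$. The sets $O_t$ are ground-model clopen sets, and they cover $X$ because $z\notin V$. Let $C\subseteq T$ be countable. Since $\omega_1$ is preserved, $C$ lies below some level $\gamma<\omega_1$. Let $s\in b$ have level $\gamma$ and let $x\in V$ be the characteristic function of $\{t:t<s\}$. Then $x$ and $z$ agree on $C$, so $x\notin\bigcup_{t\in C}O_t$. Thus $X$ is not Lindelöf in $V^P$.

*The square.* For each $t$ choose two distinct immediate successors $t^0,t^1$. We check that $\{(t^0,t^1):t\in T\}$ is an antichain in $P^2$. Let $t\ne s$, and suppose that $t^0,s^0$ are comparable and $t^1,s^1$ are comparable. Then $t,s$ both lie below the larger of $t^0,s^0$, so they are comparable, say $t<s$. The level of $t^0$ is at most that of $s$, so $t^0<s^0$ and therefore $t^0\le s$. In the same way $t^1\le s$. So $t^0,t^1$ are comparable and on the same level, hence equal, a contradiction.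

So $P^2$ is not c.c.c., and the guess $n=2$ passes its first test. In topological terms, at each stage the forcing had to choose between the two sets $\{x:x(t)=0\}$ and $\{x:x(t)=1\}$, which together cover $X$. One coordinate of $P^2$ took each side.

## 3. Covers of size $m$ give antichains in $P^m$

**Theorem 2 (ZFC).** Let $P$ be a forcing, $X$ compact, $m\ge1$, and let $p_0\in P$ force that $\dot{\mathcal U}$ is a family of ground-model open sets covering $X$ with no countable subcover. Suppose that for every $q\le p_0$ there are open sets $O_0,\dots,O_{m-1}$ in $V$ with $O_0\cup\dots\cup O_{m-1}=X$ and conditions $q_i\le q$ with $q_i\Vdash O_i\in\dot{\mathcal U}$ $(i<m)$. Then $P^m$ is not c.c.c. For every $m\ge 2$ this is sharp: if the statement $(*_m)$ of Definition 5 holds, there are such data with $P^{m-1}$ c.c.c.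

*Proof of the first part.* We build an antichain of length $\omega_1$ by recursion. At stage $\xi$ we have the family $\mathcal F_\xi=\{O^\eta_i:\eta<\xi,\ i<m\}$, which is countable. So $p_0$ forces that $\dot{\mathcal U}\cap\mathcal F_\xi$, a countable subfamily of $\dot{\mathcal U}$, does not cover $X$. Hence there are $p_\xi\le p_0$ and $x_\xi\in X$ with
$$p_\xi\Vdash x_\xi\notin\bigcup(\dot{\mathcal U}\cap\mathcal F_\xi).\tag{1}$$
Apply the assumption to $q=p_\xi$ to get open sets $O^\xi_i$ covering $X$ and conditions $q^\xi_i\le p_\xi$ with $q^\xi_i\Vdash O^\xi_i\in\dot{\mathcal U}$.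

Let $\eta<\xi$. The sets $O^\eta_i$, $i<m$, cover $X$, so there is $i$ with $x_\xi\in O^\eta_i$. Now $q^\eta_i\Vdash O^\eta_i\in\dot{\mathcal U}$. On the other hand $O^\eta_i\in\mathcal F_\xi$ contains $x_\xi$, so by (1) $q^\xi_i\le p_\xi$ forces $O^\eta_i\notin\dot{\mathcal U}$. Hence $q^\eta_i\perp q^\xi_i$, and the tuples $(q^\eta_0,\dots,q^\eta_{m-1})$ and $(q^\xi_0,\dots,q^\xi_{m-1})$ are incompatible in $P^m$. We have an uncountable antichain. The second part is proved in Section 5. $\square$

The Suslin tree is an instance of the following case.

**Corollary 3 (a case where $2$ works).** If $P$ adds a new $z\in2^\kappa$ such that $z\restriction A\in V$ for each countable $A\subseteq\kappa$ with $A\in V$, then $P^2$ is not c.c.c.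

*Proof.* We may assume that $P$ is c.c.c. Let $p_0$ force that $\dot z$ is such a point, and let $\dot{\mathcal U}$ be the family of all clopen $C\subseteq(2^\kappa)^V$ in $V$ whose canonical interpretation (defined by the same finitely many coordinates) does not contain $\dot z$.

It covers $(2^\kappa)^V$: if $x\in V$, then $x\ne z$, so $x(\alpha)\neq z(\alpha)$ for some $\alpha$, and $\{y:y(\alpha)=x(\alpha)\}$ is a member containing $x$. It has no countable subcover: each clopen set depends on finitely many coordinates, so by the c.c.c. a countable subfamily depends only on coordinates in some countable $A\in V$. Any $x\in V\cap2^\kappa$ extending $z\restriction A\in V$ is in none of its members.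

Let $q\le p_0$. If $q$ decided every $\dot z(\alpha)$, it would force $\dot z\in V$. So there are $\alpha<\kappa$ and $q_0,q_1\le q$ with $q_i\Vdash\dot z(\alpha)=i$. Put $O_i=\{x:x(\alpha)=1-i\}$. Then $O_0\cup O_1=(2^\kappa)^V$ and $q_i\Vdash O_i\in\dot{\mathcal U}$. Apply Theorem 2 with $m=2$. $\square$

For a general $P$, compactness supplies the sets $O_i$, but it does not tell us how many. This is where the dependence on $P$ in (i) comes from, and it gives a proof of the first sentence of (i).

**Proposition 4 (first sentence of (i)).** If $P$ does not preserve the Lindelöf property of compact spaces, then $P^m$ is not c.c.c. for some $m\ge1$.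

*Proof.* There are a compact $X$ and $p_0$ forcing that some open cover $\dot{\mathcal U}'$ of $X$ has no countable subcover. Let $\dot{\mathcal U}$ consist of all ground-model open sets contained in some member of $\dot{\mathcal U}'$. It covers $X$, since the ground-model open sets form a base, and it has no countable subcover, since from one we would get a countable subcover of $\dot{\mathcal U}'$.

Let $q\le p_0$. The family of all open $O\in V$ such that some $q'\le q$ forces $O\in\dot{\mathcal U}$ belongs to $V$ and covers $X$: for $x\in X$, some $q'\le q$ decides a member of $\dot{\mathcal U}$ containing $x$. By compactness of $X$ in $V$, finitely many of these sets, say $O_0,\dots,O_{m-1}$, cover $X$. This is the situation of Theorem 2, except that $m$ depends on $q$. Run the recursion from the proof of Theorem 2, with covers of size $m_\xi$ at stage $\xi$. For some $m$ the set $I=\{\xi:m_\xi=m\}$ is uncountable, and the same computation shows that $\{(q^\xi_0,\dots,q^\xi_{m-1}):\xi\in I\}$ is an antichain in $P^m$. $\square$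

## 4. Where two coordinates stop being enough: colorings of pairs

To save the guess we would have to cut $m$ down to $2$. Say $m=3$.

One might regroup the cover as $O_0$ and $O_1\cup O_2$, after closing $\dot{\mathcal U}$ under finite unions, which creates no countable subcover. But to use $O_1\cup O_2$ we need a condition forcing it into $\dot{\mathcal U}$. A common extension of $q_1$ and $q_2$ would do, but $q_1$ and $q_2$ may be incompatible.

Or one might keep just two of the three coordinates. For $\eta<\xi$ the proof of Theorem 2 picks an index
$$c(\eta,\xi)=i\quad\text{with}\quad x_\xi\in O^\eta_i ,$$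
and this is a coloring of pairs with $3$ colors. If coordinates $0,1$ are kept, the tuples with indices $\eta<\xi$ are seen to be incompatible when $c(\eta,\xi)\in\{0,1\}$. If the cover $O^\eta_0,O^\eta_1,O^\eta_2$ is a partition and $c(\eta,\xi)=2$, the argument says nothing. So with this argument two coordinates suffice only on an uncountable set of indices whose pairs avoid a color, and a coloring may take every color on every uncountable set. This is the exact point at which the approach stops.

Now read the argument backwards. Suppose a coloring $c:[\omega_1]^2\to n$ is given that is as rich as possible. Let $X=n^{\omega_1}$, let the $\alpha$-th cover consist of the $n$ sets $O_{\alpha,i}=\{x\in X:x(\alpha)=i\}$, and let $x_\delta\in X$ be the point with $x_\delta(\alpha)=c(\alpha,\delta)$ for $\alpha<\delta$. Let $P$ choose one set $O_{\alpha,g(\alpha)}$ for each of many $\alpha$, and for many $\delta$ promise that $x_\delta$ is not covered by the chosen sets with $\alpha<\delta$. A choice $g(\alpha)$ and a promise at $\delta>\alpha$ conflict iff $c(\alpha,\delta)=g(\alpha)$. In $P^{n-1}$ there are $n-1$ choices $g^0(\alpha),\dots,g^{n-2}(\alpha)$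 at $\alpha$. They leave at least one of the $n$ colors free, and a rich coloring will use a free color. In $P^n$ the $n$ choices can exhaust all colors. That is the whole reason why $P^{n-1}$ and $P^n$ will behave differently.

Conditions are finite objects, so richness has to be asked for finite sets. For $a\subset\omega_1$ of size $k$ let $a(0)<\dots<a(k-1)$ be its increasing enumeration, and write $c(\alpha,\beta)$ for $c(\{\alpha,\beta\})$ with $\alpha<\beta$.

**Definition 5.** For $2\le n<\omega$ let $(*_n)$ be the statement: there is $c:[\omega_1]^2\to n$ such that for every $k\ge1$, every sequence $\langle a_\xi:\xi<\omega_1\rangle$ of pairwise disjoint $k$-element subsets of $\omega_1$, and every $h:k\to n$, there are $\xi,\eta$ with $\max a_\xi<\min a_\eta$ and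
$$c(a_\xi(i),a_\eta(j))=h(i)\quad\text{for all }i,j<k.$$

The color depends on $i$ only, because the free color at $\alpha=a_\xi(i)$ is dictated by the choices made at $\alpha$.

*Example: $k=1$ is not enough.* Let $r_\alpha$ $(\alpha<\omega_1)$ be distinct reals, and for $\alpha<\beta$ put $c(\alpha,\beta)=0$ if $r_\alpha<r_\beta$ and $c(\alpha,\beta)=1$ otherwise. For $k=1$ the requirement of $(*_2)$ holds: if one color were missing on an uncountable set of indices, we would get a strictly monotone sequence of reals of length $\omega_1$, and the rationals between successive terms would be uncountably many. For $k=2$ it fails. Take a rational $q$ between two condensation points of $\{r_\alpha:\alpha<\omega_1\}$, so that uncountably many $r_\alpha$ lie on each side of $q$. Choose by recursion disjoint pairs $a_\xi=\{\alpha<\beta\}$ with $r_\alpha<q<r_\beta$, and let $h(0)=1$, $h(1)=0$. A solution $\xi,\eta$ would give $r_{a_\xi(0)}>r_{a_\eta(0)}>r_{a_\xi(1)}$, contradicting $r_{a_\xi(0)}<q<r_{a_\xi(1)}$.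

## 5. The forcing $P_c$ of choices and promises

**Theorem 6 (ZFC).** If $n\ge2$ and $(*_n)$ holds, there is a forcing $P$ of size $\aleph_1$ such that $P^{n-1}$ is c.c.c., $P^n$ is not c.c.c., and every condition forces that the compact space $X=n^{\omega_1}$ of the ground model is not Lindelöf.

The choices alone would not do. The forcing of finite partial functions from $\omega_1$ to $n$ adds a generic $g$, but already $\{O_{\alpha,g(\alpha)}:\alpha<\omega\}$ covers $X$: given $x\in X$ and a condition, pick $\alpha<\omega$ outside its domain and extend it by $g(\alpha)=x(\alpha)$. The promises have to prevent exactly this.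

Fix $c$ as in $(*_n)$. Let $P_c$ be the set of pairs $p=(g_p,E_p)$, where $g_p$ is a finite partial function from $\omega_1$ to $n$, $E_p\subset\omega_1$ is finite, and
$$c(\alpha,\delta)\ne g_p(\alpha)\quad\text{whenever }\alpha\in\operatorname{dom}g_p,\ \delta\in E_p,\ \alpha<\delta.\tag{2}$$
Order: $q\le p$ iff $g_q\supseteq g_p$ and $E_q\supseteq E_p$. Since (2) passes to smaller pairs, $p$ and $q$ are compatible iff $g_p\cup g_q$ is a function and $(g_p\cup g_q,E_p\cup E_q)$ satisfies (2). In that case this pair is their greatest lower bound. For instance, with $n=2$ the conditions $(\{(0,1)\},\emptyset)$ and $(\emptyset,\{5\})$ are compatible iff $c(0,5)=0$.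

**Step 1: $P_c^{\,n-1}$ is c.c.c.** The purpose is to use the free color. Let $p_\xi=(p^0_\xi,\dots,p^{n-2}_\xi)$, $\xi<\omega_1$, be given, with $p^j_\xi=(g^j_\xi,E^j_\xi)$. Put $F_\xi=\bigcup_j(\operatorname{dom}g^j_\xi\cup E^j_\xi)$. By the $\Delta$-system lemma and finitely many pigeonhole arguments we may thin out so that

* $F_\xi=R\cup a_\xi$ with $a_\xi\cap R=\emptyset$, the $a_\xi$ are pairwise disjoint, and $|a_\xi|=k$ for all $\xi$;
* $g^j_\xi\restriction R$ and $E^j_\xi\cap R$ do not depend on $\xi$;
* the sets $D^j=\{i<k:a_\xi(i)\in\operatorname{dom}g^j_\xi\}$ and the values $v^j(i)=g^j_\xi(a_\xi(i))$, $i\in D^j$, do not depend on $\xi$.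

If $k=0$, all $p_\xi$ are equal. Let $k\ge1$. For $i<k$ the set $\{v^j(i):j<n-1,\ i\in D^j\}$ has at most $n-1$ elements, so we can choose $h(i)\in n$ outside it. By $(*_n)$, applied to the thinned-out sequence, there are $\xi,\eta$ with $\max a_\xi<\min a_\eta$ and $c(a_\xi(i),a_\eta(i'))=h(i)$ for all $i,i'<k$.

Fix $j<n-1$. We show that $p^j_\xi$ and $p^j_\eta$ are compatible. The domains of $g^j_\xi$ and $g^j_\eta$ meet only inside $R$, where the functions agree, so $g=g^j_\xi\cup g^j_\eta$ is a function. To check (2), let $\alpha\in\operatorname{dom}g$, $\delta\in E^j_\xi\cup E^j_\eta$ and $\alpha<\delta$.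

If $\alpha\in\operatorname{dom}g^j_\zeta$ and $\delta\in E^j_\zeta$ for the same $\zeta\in\{\xi,\eta\}$, then (2) for $p^j_\zeta$ gives what we want. This covers the case $\alpha\in R$, because $\operatorname{dom}g^j_\xi\cap R=\operatorname{dom}g^j_\eta\cap R$ puts $\alpha$ into both domains, and likewise the case $\delta\in R$, because $E^j_\xi\cap R=E^j_\eta\cap R$. In the remaining case one of $\alpha,\delta$ is in $a_\xi$ and the other in $a_\eta$. As $\alpha<\delta$ and $\max a_\xi<\min a_\eta$, we have $\alpha=a_\xi(i)$ and $\delta=a_\eta(i')$. Since $\alpha\notin F_\eta$, it is in $\operatorname{dom}g^j_\xi$, that is, $i\in D^j$. Then $c(\alpha,\delta)=h(i)\ne v^j(i)=g(\alpha)$.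

So $p_\xi$ and $p_\eta$ are compatible in $P_c^{\,n-1}$. In particular $P_c$ is c.c.c., as $n\ge2$.

**Step 2: some $p^*\in P_c$ forces uncountably many promises.** For generic $G$ put $g=\bigcup_{p\in G}g_p$ and $E=\bigcup_{p\in G}E_p$. With $e_\delta=(\emptyset,\{\delta\})$ we have $\delta\in E$ iff $e_\delta\in G$, since every $p$ with $\delta\in E_p$ is below $e_\delta$. Suppose that no condition forces $\dot E$ to be uncountable. Then $1$ forces $\dot E$ to be countable, hence bounded in $\omega_1$, which is preserved. By the c.c.c. there are only countably many possible values for a bound, so $1\Vdash\dot E\subseteq\beta$ for some $\beta<\omega_1$. But $e_\beta\Vdash\beta\in\dot E$, a contradiction.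

Fix such a $p^*$ and let $P=\{p\in P_c:p\le p^*\}$. A common extension in $P_c$ of two elements of $P$ is below $p^*$, so compatibility in $P$ and in $P_c$ is the same. Hence $P^{n-1}$ is c.c.c.

**Step 3: $P$ forces that $X=(n^{\omega_1})^V$ is not Lindelöf.** We exhibit the bad cover. In $V^P$ let $\mathcal U=\{O_{\alpha,g(\alpha)}:\alpha\in\operatorname{dom}g\}$, where $O_{\alpha,i}=\{x\in X:x(\alpha)=i\}$.

$\mathcal U$ covers $X$. Let $x\in X$ and $p\in P$. Choose $\alpha$ larger than all elements of $\operatorname{dom}g_p\cup E_p$. Then $q=(g_p\cup\{(\alpha,x(\alpha))\},E_p)$ satisfies (2), because no promise lies above $\alpha$. So $q\le p$ and $q\Vdash x\in O_{\alpha,\dot g(\alpha)}\in\dot{\mathcal U}$. By genericity every $x\in X$ is covered.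

No countable subfamily covers $X$. A countable subfamily is contained in $\{O_{\alpha,g(\alpha)}:\alpha\in C\}$ for some countable $C\subseteq\operatorname{dom}g$. As $E$ is uncountable, there is $\delta\in E$ with $C\subseteq\delta$. Define $x$ in $V$ by $x(\alpha)=c(\alpha,\delta)$ for $\alpha<\delta$ and $x(\alpha)=0$ for $\alpha\ge\delta$. Let $\alpha\in C$. As $G$ is directed, some $p\in G$ has $\alpha\in\operatorname{dom}g_p$ and $\delta\in E_p$, and (2) gives $g(\alpha)\ne c(\alpha,\delta)=x(\alpha)$. So $x$ is not covered.

**Step 4: $P^n$ is not c.c.c.** Now the $n$ coordinates exhaust all colors. By recursion on $\xi<\omega_1$ choose $q_\xi\in P$, $\delta_\xi\in E_{q_\xi}$ and $\beta_\xi<\omega_1$ such that $\delta_\xi>\beta_\eta$ for all $\eta<\xi$, and $\beta_\xi>\max(E_{q_\xi}\cup\operatorname{dom}g_{q_\xi})$. This is possible: since $p^*$ forces $\dot E$ to be uncountable, some $q\le p^*$ forces $\delta\in\dot E$ for some $\delta>\sup_{\eta<\xi}\beta_\eta$. Then $q$ is compatible with $e_\delta$, and a common extension serves as $q_\xi$ with $\delta_\xi=\delta$. For $i<n$ put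
$$q^i_\xi=(g_{q_\xi}\cup\{(\beta_\xi,i)\},E_{q_\xi}).$$
This satisfies (2), as $\beta_\xi$ is above all of $E_{q_\xi}$, and it is in $P$. Let $\eta<\xi$ and $i=c(\beta_\eta,\delta_\xi)$. A common extension of $q^i_\eta$ and $q^i_\xi$ would have value $i=c(\beta_\eta,\delta_\xi)$ at $\beta_\eta$ and contain $\delta_\xi>\beta_\eta$ as a promise, against (2). So $q^i_\eta\perp q^i_\xi$, and $\{(q^0_\xi,\dots,q^{n-1}_\xi):\xi<\omega_1\}$ is an uncountable antichain in $P^n$.

Clearly $|P|\le\aleph_1$, and $P$ is uncountable by Step 4. This proves Theorem 6. $\square$

*Sharpness in Theorem 2.* Let $m\ge2$ and assume $(*_m)$. Take $P$ and $\dot{\mathcal U}$ from the proof of Theorem 6 with $m$ colors, and $p_0=p^*$. Given $q\in P$, let $\alpha>\max(\operatorname{dom}g_q\cup E_q)$ and take the sets $O_{\alpha,i}$ and the conditions $(g_q\cup\{(\alpha,i)\},E_q)$, $i<m$. The sets cover $X$, and the $i$-th condition forces $O_{\alpha,i}\in\dot{\mathcal U}$. So the hypothesis of Theorem 2 holds, while $P^{m-1}$ is c.c.c. $\square$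

*Weight.* In these examples the single compact space $2^{\omega_1}$ may be taken. Map $x\in n^{\omega_1}$ to the characteristic function of its graph, an element of $2^{\omega_1\times n}$. This is a homeomorphism onto a closed subspace, and it remains so in $V^P$: basic open sets of $V$ still correspond to each other, and the complement of the image is still a ground-model open set. Closed subspaces of Lindelöf spaces are Lindelöf, so $(2^{\omega_1\times n})^V$, a copy of $(2^{\omega_1})^V$, is not Lindelöf in $V^P$. By Section 1 the weight $\aleph_1$ is minimal.

## 6. CH gives the colorings, and no exponent works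

**Theorem 7.** CH implies $(*_n)$ for all $n\ge2$.

The obvious plan is to list all tasks $(\langle a_\xi\rangle,h)$ and meet them one at a time. But there are $2^{\aleph_1}>\aleph_1$ sequences $\langle a_\xi:\xi<\omega_1\rangle$, too many for a recursion of length $\omega_1$. Under CH there are only $\aleph_1$ countable families, so we react only to the first $\omega$ terms of a sequence, and let every later column $c(\cdot,\delta)$ do so.

A second difficulty: the $k$ points of $a_\eta$ receive their columns at $k$ different stages, yet the same $a_\xi$ has to work for all of them. If each $\delta$ by itself made infinitely many $a$ in the given family good, the infinite sets of good $a$ for two different $\delta$ could be disjoint. So the induction hypothesis has to speak about finite sets of columns.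

*Proof.* By CH let $\langle S_\gamma:\gamma<\omega_1\rangle$ enumerate all countably infinite families of pairwise disjoint $k$-element subsets of $\omega_1$, for all $k\ge1$. Write $k_\gamma$ for the relevant $k$. By recursion on $\delta<\omega_1$ we define $c(\cdot,\delta):\delta\to n$ so that for all $m\ge1$, all $\delta_0<\dots<\delta_{m-1}=\delta$, all $\gamma<\delta_0$ with $\bigcup S_\gamma\subseteq\delta_0$, and all $h:k_\gamma\to n$:
$$\text{there are infinitely many }a\in S_\gamma\text{ with }c(a(i),\delta_j)=h(i)\text{ for all }i<k_\gamma,\ j<m.\tag{3}$$

**Step 1: defining the column at $\delta$.** There are only countably many tasks $(\delta_0,\dots,\delta_{m-2},\gamma,h)$. For each of them let $S'$ be the set of all $a\in S_\gamma$ with $c(a(i),\delta_j)=h(i)$ for all $i<k_\gamma$ and $j<m-1$. Then $S'$ is infinite: if $m=1$, because $S'=S_\gamma$; if $m\ge2$, by (3) at stage $\delta_{m-2}$ for $\delta_0<\dots<\delta_{m-2}$. If there are tasks, list them in a sequence of length $\omega$ in which each appears infinitely often. At each step of the list only finitely many points have been treated. As $S'$ is infinite and its members are pairwise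 disjoint, we can choose $a\in S'$ disjoint from those points, and we put $c(a(i),\delta)=h(i)$ for $i<k_\gamma$. This makes sense since $a\subseteq\delta_0\subseteq\delta$. Define $c(\cdot,\delta)$ as $0$ elsewhere. Different occurrences of a task use different $a$, so infinitely many $a\in S'$ get the right values at $\delta$, and (3) holds for $\delta$.

**Step 2: verifying $(*_n)$.** Let $\langle a_\xi:\xi<\omega_1\rangle$, $k$ and $h$ be given. Then $\{a_\xi:\xi<\omega\}=S_\gamma$ for some $\gamma$. As the $a_\xi$ are disjoint, only countably many of them meet a given countable ordinal, so there is $\eta$ with $\min a_\eta>\gamma$ and $\bigcup S_\gamma\subseteq\min a_\eta$. Apply (3) with $m=k$ and $\delta_j=a_\eta(j)$, $j<k$. It yields $\xi<\omega$ with $c(a_\xi(i),a_\eta(j))=h(i)$ for all $i,j<k$, and $\max a_\xi<\min a_\eta$. $\square$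

**Theorem 8.** No $n$ as asked for in Section 1 exists, and in particular $n=2$ does not work. ZFC+CH proves that for every $n\ge1$ there is a c.c.c. forcing $P$ which does not preserve the Lindelöf property of compact spaces although $P^n$ is c.c.c. Since ZFC+CH is consistent (if ZFC is), ZFC does not prove the statement for any $n\in\omega$.

*Proof.* Assume CH and let $n\ge1$. By Theorem 7, $(*_{n+1})$ holds. Theorem 6 with $n+1$ colors yields $P$ with $P^n$ c.c.c., hence $P$ c.c.c., which does not preserve the Lindelöf property of compact spaces. The case $n=0$ is trivial, as $P^0$ is a one-point forcing and so c.c.c. $\square$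

So the dependence of $n$ on $P$ in (i) cannot be removed.

## 7. The colorings from $\mathfrak b=\omega_1$, by oscillation

CH was used only to get $(*_n)$, and weaker hypotheses suffice.

**Theorem 9.** $(*_n)$ holds for all $n\ge2$ if $\mathfrak b=\omega_1$, and also in every extension $W[r]$ of any model $W$ by one Cohen real. In all these models the set of values $\nu(P)$, for c.c.c. $P$ not preserving the Lindelöf property of compact spaces, is exactly $\{2,3,4,\dots\}$.

This section treats $\mathfrak b=\omega_1$, by Todorcevic's oscillation technique; the rest is in Section 8. For $f,g\in\omega^\omega$, $f\le^*g$ means $f(m)\le g(m)$ for all but finitely many $m$, and similarly for $<^*$. The number $\mathfrak b$ is the least size of a $\le^*$-unbounded family. Countable families are bounded, so if $\mathfrak b=\omega_1$, we can take an unbounded family $\{g_\xi:\xi<\omega_1\}$ and choose by recursion strictly increasing $f_\xi$ with $g_\xi\le^* f_\xi$ and $f_\eta<^*f_\xi$ for all $\eta<\xi$. Then $\{f_\xi\}$ is unbounded. So is every uncountable subfamily, because a bound of it would bound every $f_\xi$.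

For $\alpha<\beta$ let $\operatorname{osc}(\alpha,\beta)$ be the number of $m$ with $f_\alpha(m)\le f_\beta(m)$ and $f_\alpha(m+1)>f_\beta(m+1)$. It is finite since $f_\alpha<^*f_\beta$. For example, if $f_\alpha$ starts $0,3,4,9$, $f_\beta$ starts $1,2,5,8$, and $f_\alpha\le f_\beta$ from the argument $4$ on, then the oscillations are $m=0$ and $m=2$, so $\operatorname{osc}(\alpha,\beta)=2$.

**Lemma 10.** For every uncountable family $A$ of pairwise disjoint $k$-element subsets of $\omega_1$ there are $k_{ij}\in\omega$ $(i,j<k)$ such that for every $l\in\omega$ there are $a,b\in A$ with $\max a<\min b$ and $\operatorname{osc}(a(i),b(j))=k_{ij}+l$ for all $i,j<k$.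

*Proof.* The plan is to let two $k$-tuples of functions overtake each other in turn, $l$ more times after a fixed beginning, and then stop the oscillation for good.

**Step 1: preparing for a common end.** Each $(\omega^N)^k$ is countable, so there is a countable $D\subseteq A$ such that for each $a\in A$ and $N$ there is $d\in D$ with $f_{d(i)}\restriction N=f_{a(i)}\restriction N$ for all $i<k$. Let $\gamma<\omega_1$ be above $\bigcup D$. All but countably many $b\in A$ have $\min b>\gamma$, and for each such $b$ there is $m_0$ with $f_\gamma(m)\le f_{b(j)}(m)$ for all $j<k$ and $m\ge m_0$. So there are $m_0$ and an uncountable $B\subseteq A$ such that these two properties hold for all $b\in B$ with this one $m_0$.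

For a $k$-tuple $s$ of elements of $\omega^N$ let $B_s=\{b\in B:f_{b(i)}\restriction N=s_i\text{ for all }i<k\}$. There are countably many $s$. Remove from $B$ all countable sets $B_s$. This is a countable loss altogether, so afterwards each $B_s$ is empty or uncountable. Call $s$ a *node* of length $N$ if $B_s\ne\emptyset$.

**Step 2: fat stems.** We need initial segments after which all $k$ functions can jump as high as we like. Claim: for every node $s$ of length $N$ there are $n_i\ge N$ and $w_i\in\omega^{n_i}$ extending $s_i$ $(i<k)$ such that for each $H$ there is $b\in B_s$ with $w_i\subset f_{b(i)}$ and $f_{b(i)}(n_i)>H$ for all $i<k$. We then call $w=(w_i)_i$ a *fat stem above $s$ with lengths $n_i$*.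

Suppose first that for every $m$ the set $\{\min_if_{b(i)}(m):b\in B_s\}$ were bounded, by $F(m)$ say. If $b\in B_s$, then $f_{b(0)}\le^*f_{b(i)}$ for all $i$, so $f_{b(0)}(m)=\min_if_{b(i)}(m)\le F(m)$ for all large $m$. Thus $f_{b(0)}\le^*F$ for all $b\in B_s$, and these are uncountably many functions as the members of $B_s$ are disjoint. This contradicts the unboundedness of uncountable subfamilies.

So there are $m$ and $b_l\in B_s$ $(l\in\omega)$ with $\min_if_{b_l(i)}(m)\to\infty$. Pass to a subsequence such that for all $i<k$ and $m'\le m$ the sequence $(f_{b_l(i)}(m'))_l$ is constant or tends to $\infty$. Let $n_i\le m$ be the least $m'$ for which it tends to $\infty$; it exists, since $m$ is such an $m'$. Let $w_i$ consist of the constant values below $n_i$. Since $f_{b_l(i)}\restriction N=s_i$, we have $n_i\ge N$ and $w_i$ extends $s_i$. Given $H$, the set $b_l$ with $l$ large is as required.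

For a fat stem $w$ let $\max w$ be the maximum of all values of all $w_i$. We say that $b$ extends $w$ if $w_i\subset f_{b(i)}$ for all $i$.

**Step 3: the fixed beginning.** The numbers $k_{ij}$ must not depend on $l$, so we choose the start before $l$. Fix a node $t$ of length $1$ and a fat stem $w^0$ above $t$, with lengths $n^0_i\ge1$. Fix a fat stem $v^0$ above some node extending $t$ of length $>\max_in^0_i$, with lengths $m^0_j$. Then $m^0_j>n^0_i$ for all $i,j$. Let $k_{ij}$ be the number of $m$ such that either

* $m+1<n^0_i$, $w^0_i(m)\le v^0_j(m)$ and $w^0_i(m+1)>v^0_j(m+1)$; or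
* $m+1=n^0_i$ and $w^0_i(m)\le v^0_j(m)$.

**Step 4: $l$ rounds of overtaking.** Let $l$ be given. For $r=0,\dots,l-1$ do the following. Choose $a^{r+1}\in B$ extending $w^r$ with $f_{a^{r+1}(i)}(n^r_i)>\max v^r$ for all $i$. Let $w^{r+1}$ be a fat stem above the node $(f_{a^{r+1}(i)}\restriction N)_i$ for some $N>\max_jm^r_j$, with lengths $n^{r+1}_i$. Then choose $b^{r+1}\in B$ extending $v^r$ with $f_{b^{r+1}(j)}(m^r_j)>\max w^{r+1}$ for all $j$. Let $v^{r+1}$ be a fat stem above the node $(f_{b^{r+1}(j)}\restriction N')_j$ for some $N'>\max_in^{r+1}_i$, with lengths $m^{r+1}_j$.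

By construction, for all $i,j<k$,
$$n^0_i<m^0_j<n^1_i<m^1_j<\dots<n^l_i<m^l_j .\tag{4}$$
Hence $w^{r+1}_i$ extends $w^r_i$ and has at $n^r_i$ the value $f_{a^{r+1}(i)}(n^r_i)$, and $v^{r+1}_j$ extends $v^r_j$ and has at $m^r_j$ the value $f_{b^{r+1}(j)}(m^r_j)$.

**Step 5: stopping the oscillation.** Choose $a^{l+1}\in B$ extending $w^l$ with $f_{a^{l+1}(i)}(n^l_i)>\max v^l$ for all $i$. Then choose $d\in D$ such that every $f_{d(i)}$ agrees with $f_{a^{l+1}(i)}$ below some $N>\max_jm^l_j$. Since $d(i)<\gamma$, there is $M\ge N,m_0$ such that $f_{d(i)}(m)\le f_\gamma(m)$ for all $i$ and all $m\ge M$. Choose $b\in B$ extending $v^l$ with $f_{b(j)}(m^l_j)>\max_if_{d(i)}(M)$ for all $j$. The sets $d,b\in A$ will be the pair required; we have $\max d<\gamma<\min b$.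

**Step 6: counting.** Fix $i,j$ and put $f=f_{d(i)}$, $g=f_{b(j)}$. Then $f$ extends all $w^r_i$ and $g$ extends all $v^r_j$ $(r\le l)$, and both are increasing.

* $f>g$ on $[n^r_i,m^r_j)$ for $r\le l$, since there $f\ge f(n^r_i)=f_{a^{r+1}(i)}(n^r_i)>\max v^r\ge g$.
* $f<g$ on $[m^r_j,n^{r+1}_i)$ for $r<l$, since there $g\ge g(m^r_j)=f_{b^{r+1}(j)}(m^r_j)>\max w^{r+1}\ge f$.
* $f\le g$ on $[m^l_j,\infty)$: on $[m^l_j,M]$ we have $g\ge g(m^l_j)>f(M)\ge f$, and beyond $M$ we have $g\ge f_\gamma\ge f$.

Below $n^0_i$ the functions $f,g$ are given by $w^0_i,v^0_j$, and $f(n^0_i)>g(n^0_i)$. So the oscillations $m$ with $m+1\le n^0_i$ number exactly $k_{ij}$. An oscillation with $m+1>n^0_i$ has $f(m+1)>g(m+1)$, so $m+1\in[n^r_i,m^r_j)$ for some $r$. As $m\ge n^0_i$ and $f(m)\le g(m)$, the point $m$ is not in that interval, so $m+1=n^r_i$ and $r\ge1$. Conversely each $m$ with $m+1=n^r_i$, $1\le r\le l$, is an oscillation, since then $m\in[m^{r-1}_j,n^r_i)$. These are $l$ more. Hence $\operatorname{osc}(d(i),b(j))=k_{ij}+l$. $\square$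

*From Lemma 10 to $(*_n)$.* We first make the color constant on $a\times b$, then let it depend on $i$ as prescribed.

**Step 7: removing the unknown $k_{ij}$.** Let $\rho:\omega\to\omega$ be such that for all $z,K$ there is $L$ with $\rho\equiv z$ on $[L,L+K]$. To get it, list all pairs $(z,K)$ and append for each a block of $K+1$ values $z$. Let $c^*(\alpha,\beta)=\rho(\operatorname{osc}(\alpha,\beta))$. Given an uncountable family $A$ of pairwise disjoint $k$-sets and $z\in\omega$, use Lemma 10 with $K=\max k_{ij}$ and $l=L$. All the values $k_{ij}+L$ are in $[L,L+K]$. So there are $a,b\in A$ with $\max a<\min b$ and $c^*\equiv z$ on $a\times b$.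

**Step 8: letting $z$ code a function.** Fix distinct $y_\alpha\in2^\omega$ $(\alpha<\omega_1)$ and an enumeration $(N_z,\tau_z)_{z<\omega}$ of all pairs $(N,\tau)$ with $N\in\omega$ and $\tau:2^N\to n$. Put
$$c(\alpha,\beta)=\tau_z(y_\alpha\restriction N_z),\qquad z=c^*(\alpha,\beta).$$
Given $\langle a_\xi\rangle$, $k$, $h$, thin out to an uncountable set of indices such that for some $N$ the sequences $y_{a_\xi(i)}\restriction N=\sigma_i$ do not depend on $\xi$ and are distinct for distinct $i$. Choose $\tau:2^N\to n$ with $\tau(\sigma_i)=h(i)$ for all $i<k$, and $z$ with $(N_z,\tau_z)=(N,\tau)$. By Step 7 there are $\xi,\eta$ among the remaining indices with $\max a_\xi<\min a_\eta$ and $c^*\equiv z$ on $a_\xi\times a_\eta$. Then $c(a_\xi(i),a_\eta(j))=\tau(\sigma_i)=h(i)$ for all $i,j<k$. This proves $(*_n)$ from $\mathfrak b=\omega_1$. $\square$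

## 8. One Cohen real, and the values of $\nu$

*Proof of $(*_n)$ in $W[r]$.* Let $T=\omega\times2^{<\omega}\times2^{<\omega}$ and let $\mathrm{Fn}(T,n)$ be the set of finite partial functions from $T$ to $n$. This is a countable atomless forcing, so it is equivalent to Cohen forcing. Hence for each $n\ge2$ every Cohen extension of $W$ has the form $W[r]$ with $r:T\to n$ generic for $\mathrm{Fn}(T,n)$. In $W$ fix injections $e_\delta:\delta\to\omega$ and distinct $y_\alpha\in2^\omega$ $(\alpha,\delta<\omega_1)$. Put
$$c(\alpha,\delta)=r(m,\,y_\alpha\restriction m,\,y_\delta\restriction m),\qquad m=e_\delta(\alpha)\quad(\alpha<\delta).$$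
The index $m$ makes all but finitely many $\alpha<\delta$ ask $r$ for values that a given finite condition has not yet decided; the restrictions of the $y$'s keep different pairs apart.

**Step 1: reducing to one condition.** Suppose that $t_0$ forces $\langle\dot a_\xi\rangle$ and $h:k\to n$ to be a counterexample for $c$ (extending $t_0$ we may assume that $k$ and $h$ are decided). For each $\xi<\omega_1$ some $t_\xi\le t_0$ decides $\dot a_\xi=a_\xi$. The forcing is countable, so there are $t$ and an uncountable $I\in W$ with $t_\xi=t$ for $\xi\in I$. The sets $a_\xi$, $\xi\in I$, are pairwise disjoint, as $t$ forces this. Thinning out $I$, fix $N$, larger than all first coordinates of elements of $\operatorname{dom}t$, such that $y_{a_\xi(i)}\restriction N=\sigma_i$ for all $\xi\in I$, with the $\sigma_i$ $(i<k)$ distinct.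

**Step 2: finding undecided places.** Take a countably infinite subset of $I$ and then $\eta\in I$ with $\min a_\eta$ above all the corresponding $a_\xi$. So $\max a_\xi<\min a_\eta$ for infinitely many $\xi\in I$. For each $j<k$ the injection $e_{a_\eta(j)}$ takes values below $N$ at no more than $N$ points. So at most $kN$ points are bad for some $j$, and each lies in at most one $a_\xi$. Hence some such $\xi$ satisfies $m_{ij}:=e_{a_\eta(j)}(a_\xi(i))\ge N$ for all $i,j<k$. The points $(m_{ij},\,y_{a_\xi(i)}\restriction m_{ij},\,y_{a_\eta(j)}\restriction m_{ij})$ are not in $\operatorname{dom}t$, by the choice of $N$. They are distinct for distinct $(i,j)$, because restricting their last two entries to $N$ gives $(\sigma_i,\sigma_j)$.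

**Step 3: deciding them.** Extend $t$ by giving the point with index $(i,j)$ the value $h(i)$. The extension forces $\dot a_\xi=a_\xi$, $\dot a_\eta=a_\eta$ and $c(a_\xi(i),a_\eta(j))=h(i)$ for all $i,j$, a contradiction. $\square$

*The values of $\nu$.* A c.c.c. $P$ has $\nu(P)\ge2$. If $P$ does not preserve the Lindelöf property, then $\nu(P)<\infty$ by (i). Conversely, let $n\ge2$. In the models of Theorem 9 $(*_n)$ holds, and Theorem 6 gives a non-preserving $P$ with $P^{n-1}$ c.c.c. and $P^n$ not c.c.c. Then all $P^j$ with $1\le j\le n-1$ are c.c.c., so $P$ is c.c.c. and $\nu(P)=n$. This completes the proof of Theorem 9. $\square$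

## 9. A non-c.c.c. square does not destroy Lindelöfness

Result (i) says that destroying the Lindelöf property makes some finite power fail the c.c.c. The converse fails, and the colorings show this too.

**Theorem 11.** If $(*_2)$ holds (e.g. under CH, under $\mathfrak b=\omega_1$, or after adding a Cohen real), there is a c.c.c. $P$ which preserves the Lindelöf property of all compact spaces but $P^2$ is not c.c.c.

*Proof.* Let $c$ be as in $(*_2)$. For $i<2$ let $Q_i$ be the set of finite $x\subset\omega_1$ with $c\equiv i$ on $[x]^2$, ordered by reverse inclusion.

**Step 1: every power $Q_i^{\,l}$ is c.c.c.** This makes $Q_0$ and $Q_1$ harmless. Given $(x^0_\xi,\dots,x^{l-1}_\xi)$, $\xi<\omega_1$, thin out so that $\bigcup_jx^j_\xi=R\cup a_\xi$ with $a_\xi\cap R=\emptyset$, the $a_\xi$ pairwise disjoint of fixed size, and $x^j_\xi\cap R$ independent of $\xi$ for each $j$. If $a_\xi=\emptyset$, all tuples are equal. Otherwise apply $(*_2)$ with the constant function $h\equiv i$ to get $\xi,\eta$ with $\max a_\xi<\min a_\eta$ and $c\equiv i$ on $a_\xi\times a_\eta$. Fix $j$ and take a pair in $x^j_\xi\cup x^j_\eta$. If one of its points is in $R$,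 this point is in both $x^j_\xi$ and $x^j_\eta$, so the pair lies inside one of these two sets. The same is true if both points are in $a_\xi$, or both in $a_\eta$. Otherwise the pair consists of one point of $a_\xi$ and one of $a_\eta$. In all cases its color is $i$. So $x^j_\xi\cup x^j_\eta\in Q_i$ for each $j$, and the tuples with indices $\xi,\eta$ are compatible.

By (i), $Q_0$ and $Q_1$ preserve the Lindelöf property of compact spaces.

**Step 2: combining the two.** Let $P$ be the lottery sum of $Q_0$ and $Q_1$: their disjoint union, with elements of different summands incompatible, plus a top element. An uncountable antichain of $P$ would have uncountably many elements in one summand, so $P$ is c.c.c. The elements other than the top are dense, so every $P$-extension is a $Q_0$-extension or a $Q_1$-extension. Hence $P$ preserves the Lindelöf property of compact spaces.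

**Step 3: the square.** Consider $\{(\{\alpha\},\{\alpha\}):\alpha<\omega_1\}\subseteq Q_0\times Q_1\subseteq P^2$. Let $\alpha<\beta$. A common extension of the elements for $\alpha$ and $\beta$ would be a pair $(x,y)$ with $\{\alpha,\beta\}\subseteq x\in Q_0$ and $\{\alpha,\beta\}\subseteq y\in Q_1$. This requires $c(\alpha,\beta)=0$ and $c(\alpha,\beta)=1$, which is impossible. So this uncountable set is an antichain, and $P^2$ is not c.c.c. $\square$
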